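\title{The maximal density of a set of integers avoiding three differences}

\begin{abstract}
For a set $D$ of positive integers, let $\mu(D)$ be the supremum of the upper densities of sets of integers in which no two elements differ by an element of $D$, and let $\kappa(D)=\sup_t\min_{d\in D}\|td\|$. One has $\mu(D)\ge\kappa(D)$. We prove that $\mu(D)=\kappa(D)$ whenever $|D|=3$, and that $3$ is the largest cardinality with this property. For $|D|=3$ it follows that $\mu(D)$ is a finite maximum and that the fractional and circular chromatic numbers of the distance graph both equal $1/\kappa(D)$. The proof draws the distance graph on $a_1+a_2+a_3$ consecutive integers as a periodic tiling of the plane by parallelograms, uses a balanced orientation of the dual graph to extract from an independent set a vector with odd entries, and compares this vector with $\kappa(D)$ by Helly's theorem on the line.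
\end{abstract}

\section{Introduction}

Let $D$ be a set of positive integers. The \emph{distance graph} $G(\mathbb{Z},D)$ has vertex set $\mathbb{Z}$, and $x,y$ are adjacent when $|x-y|\in D$. A \emph{$D$-set} is an independent set of this graph, that is, a set $A\subseteq\mathbb{Z}$ in which no two elements differ by an element of $D$. How dense can a $D$-set be? Put
\[
\bar\delta(A)=\limsup_{n\to\infty}\frac{|A\cap[-n,n]|}{2n+1},\qquad
\mu(D)=\sup\{\bar\delta(A): A \text{ is a $D$-set}\}.
\]

One family of $D$-sets comes from rotations of the circle. Write $\|x\|$ for the distance from the real number $x$ to the nearest integer, fix $t\in\mathbb{R}$, and send the integer $x$ to the point $tx$ of $\mathbb{R}/\mathbb{Z}$. Integers that differ by $d$ land at distance $\|td\|$. So the integers that land in a half-open arc of length $\min_{d\in D}\|td\|$ form a $D$-set, and one expects its density to be the length of the arc. The best value obtainable in this way is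
\[
\kappa(D)=\sup_{t\in\mathbb{R}}\ \min_{d\in D}\|td\| .
\]
It is known that $\mu(D)\ge\kappa(D)$ for every $D$; we recall the proof for finite $D$ in Section~\ref{sec:cycles}. The quantity $\kappa(D)$ depends on one real parameter, while $\mu(D)$ is a supremum over all independent sets, so equality says that no $D$-set, however irregular, beats a rotation. Short arguments, also given in Section~\ref{sec:cycles}, show that equality holds when $|D|\le2$ and fails for $D=\{1,3,4,7\}$. All previously known results for $|D|=3$ have $\mu(D)=\kappa(D)$, and the following problem comes from the survey \cite{survey}: \emph{is there a $3$-element set $D$ with $\mu(D)>\kappa(D)$?} The answer is no, in a finite form.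

\begin{theorem}\label{thm:main}
Let $D=\{a_1<a_2<a_3\}$ be a set of three positive integers, $g=\gcd(a_1,a_2,a_3)$ and $\kappa=\kappa(D)$. For every $D$-set $A$ and every interval $I$ of consecutive integers,
\[
|A\cap I|\le\kappa\,\bigl(|I|+a_2+a_3-g\bigr).
\]
Hence $\mu(D)=\kappa(D)$.
\end{theorem}

To state the consequences, recall two relaxations of the chromatic number of a graph $G$. The \emph{circular chromatic number} $\chi_c(G)$ is the infimum of the $r$ for which the vertices can be mapped to a circle of length $r$ so that adjacent vertices are at circular distance at least $1$. The \emph{fractional chromatic number} $\chi_f(G)$ is the infimum of $1/p$ over all random independent sets that contain each vertex with probability at least $p$.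

\begin{theorem}\label{thm:comp}
\begin{enumerate}
\item[(1)] If $|D|=3$, then $\mu(D)=\max_t\min_{d\in D}\|td\|$, where $t$ ranges over the numbers $m/(d+d')$ with $m\in\mathbb{Z}$ and $d\ne d'$ in $D$. By periodicity this is a finite maximum.
\item[(2)] If $|D|=3$, then $\chi_f(G(\mathbb{Z},D))=\chi_c(G(\mathbb{Z},D))=1/\kappa(D)$.
\item[(3)] The statement ``$\mu(D)=\kappa(D)$ for all $D$ with $|D|=k$'' is true exactly for $k=1,2,3$.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:main} rests on a local statement: to the right of any starting point, one of three windows is no denser than $\kappa$. For integers $x\le y$, we write $[x,y)$ for the set of integers $z$ with $x\le z<y$.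

\begin{proposition}[Window lemma]\label{prop:window}
Let $D=\{a_1,a_2,a_3\}$ with $\gcd(a_1,a_2,a_3)=1$, let $\kappa=\kappa(D)$, and let $A$ be a $D$-set. For every $x\in\mathbb{Z}$ there is a pair $i\ne j$ with
\[
|A\cap[x,\,x+a_i+a_j)|\le\kappa\,(a_i+a_j).
\]
\end{proposition}

The proof connects $A$ with $\kappa$ through vectors of odd integers. On one side, $\kappa$ is large exactly when the numbers $2ta_i$ can be brought close to odd integers $u_i$, and eliminating $t$ describes $\kappa$ by the quantities $u_ia_j-u_ja_i$ (Section~\ref{sec:odd}). On the other side, a window of length $a_i+a_j$ is a union of cycles of the graph, and an upper bound for $A$ on a cycle is a lower bound for the number of edges of the cycle that miss $A$. We give these edges signs that cancel around every square of a planar tiling; the signed count is then a linear function of the steps of the cycle, and its coefficients are odd integers $u_i$ (Sections~\ref{sec:tiling} and~\ref{sec:signs}). Section~\ref{sec:example} carries this out by hand for $D=\{1,2,3\}$.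

From now on $D$ is finite and nonempty. The function $t\mapsto\min_{d\in D}\|td\|$ is continuous and $1$-periodic, so the supremum $\kappa(D)$ is attained; it is positive because the function is positive at irrational $t$.

\section{Rotations, cycles, and the cases $|D|\ne3$}\label{sec:cycles}

\begin{proposition}\label{prop:lower}
For every finite $D$, $\mu(D)\ge\kappa(D)$.
\end{proposition}

\begin{proof}
Let $t$ attain $\kappa=\kappa(D)$, and let $A=\{x\in\mathbb{Z}:\{tx\}\in[0,\kappa)\}$, where $\{\cdot\}$ is the fractional part. If $x,y\in A$, then $t(x-y)$ is congruent modulo $1$ to $\{tx\}-\{ty\}\in(-\kappa,\kappa)$, so $\|t(x-y)\|<\kappa$ and $x-y\notin D$. Thus $A$ is a $D$-set. If $t$ is irrational, the sequence $\{tx\}$ is equidistributed in $[0,1)$, and $A$ has density $\kappa$. If $t=p/q$ in lowest terms, then $\{tx\}$ takes each value $j/q$, $0\le j<q$, once in every period of length $q$, and $\lceil\kappa q\rceil$ of these values lie in $[0,\kappa)$; so $A$ has density $\lceil\kappa q\rceil/q\ge\kappa$.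
\end{proof}

All upper bounds for $\mu$ in this paper come from counting on closed walks. Let $A$ be a $D$-set. An edge of $G(\mathbb{Z},D)$ has at most one end in $A$; call it \emph{covered} if it has exactly one, and \emph{uncovered} if it has none. A \emph{closed walk} $C$ of length $\ell$ is a sequence $y_0,y_1,\dots,y_\ell=y_0$ in which consecutive terms are adjacent; repetitions are allowed. Let $U(C)$ be the number of its steps along uncovered edges. Then
\begin{equation}\label{eq:count}
\ell-U(C)=2\,\bigl|\{0\le r<\ell: y_r\in A\}\bigr| .
\end{equation}
Indeed, count the pairs consisting of a step and an end of that step lying in $A$. A covered step gives one pair and an uncovered step gives none, while each index $r$ (modulo $\ell$) with $y_r\in A$ is an end of two steps. In particular $U(C)\equiv\ell\pmod 2$.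

The walks that fill an interval exactly are the following.

\begin{lemma}\label{lem:cycles}
Let $a,b$ be positive integers, $c=\gcd(a,b)$ and $\ell=(a+b)/c$. The map $y\mapsto y+a$ for $y<b$, $y\mapsto y-b$ for $y\ge b$, permutes $[0,a+b)$ in $c$ orbits of length $\ell$. Each orbit uses $b/c$ steps $+a$ and $a/c$ steps $-b$.
\end{lemma}

\begin{proof}
The map is addition of $a$ modulo $a+b$, and $a$ has order $(a+b)/\gcd(a,a+b)=\ell$ in $\mathbb{Z}/(a+b)\mathbb{Z}$. If an orbit uses $r$ steps $+a$ and $r'$ steps $-b$, then $ra=r'b$ and $r+r'=\ell$. Hence $r(a+b)=\ell b$, so $r=b/c$ and $r'=a/c$.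
\end{proof}

If $a,b\in D$, each orbit is a closed walk in $G(\mathbb{Z},D)$ with $\ell$ distinct vertices. We call these walks, and their translates, the \emph{window cycles} of the pair $a,b$.

\begin{proposition}\label{prop:two}
If $|D|\le2$, then $\mu(D)=\kappa(D)$.
\end{proposition}

\begin{proof}
Write $D=\{a,b\}$, with $a=b$ if $|D|=1$, and let $c,\ell$ be as in Lemma~\ref{lem:cycles}. By \eqref{eq:count}, a $D$-set $A$ has at most $\lfloor\ell/2\rfloor$ elements on each window cycle. So any $a+b=c\ell$ consecutive integers contain at most $c\lfloor\ell/2\rfloor$ elements of $A$, and cutting $[-n,n]$ into blocks of this length gives $\mu(D)\le\lfloor\ell/2\rfloor/\ell$. Since $a/c$ is coprime to $\ell$, there is an integer $m$ with $ma/c\equiv\lfloor\ell/2\rfloor\pmod\ell$. For $t=m/(a+b)$ we have $ta=(ma/c)/\ell$ and $tb=m-ta$, so $\|ta\|=\|tb\|=\lfloor\ell/2\rfloor/\ell$. Therefore $\kappa(D)\ge\lfloor\ell/2\rfloor/\ell\ge\mu(D)$, and Proposition~\ref{prop:lower} gives equality.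
\end{proof}

In terms of \eqref{eq:count}, this proof uses only parity: $U(C)\ge1$ when $\ell$ is odd. With four distances there are periodic sets that no rotation matches.

\begin{proposition}\label{prop:four}
For $k\ge4$, the $k$-element set $D_k=\{1,3,4,7\}\cup\{8i+1:1\le i\le k-4\}$ satisfies $\mu(D_k)\ge\frac14>\frac15\ge\kappa(D_k)$.
\end{proposition}

\begin{proof}
Every element of $D_k$ is congruent to $1$, $3$, $4$ or $7$ modulo $8$. The set of integers congruent to $0$ or $2$ modulo $8$ has differences congruent to $0$, $2$ or $6$, so it is a $D_k$-set of density $\frac14$.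

Since $\kappa(D_k)\le\kappa(\{1,3,4,7\})$, it suffices to rule out a $t$ with $\|t\|,\|3t\|,\|4t\|,\|7t\|$ all greater than $\frac15$. Changing $t$ by an integer and a sign, let $0\le t\le\frac12$. From $\|t\|>\frac15$ we get $t>\frac15$, and $\|3t\|>\frac15$ excludes $[\frac4{15},\frac25]$. If $\frac15<t<\frac4{15}$, then $\frac45<4t<\frac{16}{15}$ and $\|4t\|<\frac15$. If $\frac25<t\le\frac12$, then $\frac85<4t\le2$, so $\|4t\|>\frac15$ forces $t<\frac9{20}$; then $\frac{14}5<7t<\frac{63}{20}$ and $\|7t\|<\frac15$. Both cases are contradictory.
\end{proof}

Three distances lie between these two behaviors, and the parity argument is too weak to decide them. Applied to one pair of distances, it gives the bound $\lfloor\ell/2\rfloor/\ell\ge\frac13$. But for $D=\{1,2,3\}$ any four consecutive integers are pairwise adjacent, so $\mu(D)\le\frac14$, and $t=\frac14$ gives $\kappa(D)=\mu(D)=\frac14$. The window cycles of the three pairs have to be used together.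

\section{A description of $\kappa$ by odd vectors}\label{sec:odd}

We want to know which lower bound for $U(C)$ would give the window lemma, and for this we need a form of $\kappa$ without the parameter $t$. For real $s$, the nearest integer and the nearest half-odd integer lie at distances adding up to $\frac12$, so
\begin{equation}\label{eq:odd}
1-2\|s\|=\min_{u\ \mathrm{odd}}|2s-u| .
\end{equation}
Thus $1-2\kappa$ measures how well some real multiple of $(a_1,\dots,a_k)$ approximates a vector with odd entries. Call $u\in\mathbb{Z}^k$ \emph{odd} if all its entries are odd, and put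
\[
M(u)=\max_{i<j}\frac{|u_ia_j-u_ja_i|}{a_i+a_j}.
\]

\begin{lemma}\label{lem:odd}
Let $D=\{a_1,\dots,a_k\}$ with $k\ge2$, and let $\kappa=\kappa(D)$.
\begin{enumerate}
\item[(a)] $M(u)\ge1-2\kappa$ for every odd vector $u$.
\item[(b)] Every $t$ with $\min_i\|ta_i\|=\kappa$ has the form $m/(a_i+a_j)$ with $m\in\mathbb{Z}$ and $i\ne j$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $M=M(u)$, and let $J_i=\{\tau\in\mathbb{R}:|\tau a_i-u_i|\le M\}$, the closed interval with center $u_i/a_i$ and radius $M/a_i$. Two closed intervals meet if and only if the distance between their centers is at most the sum of their radii. For $J_i$ and $J_j$ this condition, multiplied by $a_ia_j$, reads $|u_ia_j-u_ja_i|\le M(a_i+a_j)$, which holds by the definition of $M$. Finitely many pairwise intersecting closed intervals have a common point, namely the largest left endpoint (Helly's theorem on the line). Let $\tau$ be a common point and $t=\tau/2$. By \eqref{eq:odd}, $1-2\|ta_i\|\le|2ta_i-u_i|\le M$ for all $i$, so $1-2\kappa\le M$.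

(b) Let $\tau=2t$ and $M_0=1-2\kappa$. By \eqref{eq:odd} there are odd integers $u_i$ such that $x_i=u_i-\tau a_i$ satisfies $|x_i|=1-2\|ta_i\|\le M_0$. For each pair,
\[
|u_ia_j-u_ja_i|=|a_jx_i-a_ix_j|\le M_0(a_i+a_j),
\]
so $M(u)\le M_0$, and by (a) equality holds for some pair $i\ne j$. Since $|x_i|,|x_j|\le M_0$, the equality $a_jx_i-a_ix_j=\pm M_0(a_i+a_j)$ forces $x_i=\pm M_0$ and $x_j=\mp M_0$. Then $x_i+x_j=0$, that is, $u_i+u_j=2t(a_i+a_j)$, and $m=(u_i+u_j)/2$ is an integer.
\end{proof}

The denominators $a_i+a_j$ in $M(u)$ are the lengths of the windows in Proposition~\ref{prop:window}, and the numerator $u_ia_j-u_ja_i$ is the total obtained by giving weight $u_i$ to each of the $a_j$ steps $+a_i$ and weight $-u_j$ to each of the $a_i$ steps $-a_j$ in the window cycles. So the window lemma will follow once we attach to $A$ an odd vector $u$ whose weights bound the number of uncovered steps from below. The vector, and with it the good window, must depend on $A$.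

\begin{example}\label{ex:156}
Let $D=\{1,5,6\}$. By Lemma~\ref{lem:odd}(b) we need only test $t=m/6$, $m/7$, $m/11$. The first gives $0$. Since $5\equiv-2$ and $6\equiv-1\pmod 7$, the values of $\min_d\|td\|$ at $t=m/7$ for $m=1,2,3$ are $\frac17,\frac27,\frac17$. Since $6\equiv-5\pmod{11}$, the values at $t=m/11$ for $m=1,\dots,5$ are $\frac1{11},\frac1{11},\frac3{11},\frac2{11},\frac3{11}$. So $\kappa=\frac27$, and the window lemma allows at most $1$, $2$, $3$ elements in windows of length $6$, $7$, $11$. The $D$-set $\{0,2,4\}$ has $3,3,3$ elements in $[0,6)$, $[0,7)$, $[0,11)$, so only the longest window is good. The $D$-set $\{0,3,7,10\}$ has $2,2,4$ elements, so only the middle window is good.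
\end{example}

\section{The case $D=\{1,2,3\}$}\label{sec:example}

Here $\kappa=\frac14$, and the window cycles starting at $0$ are
\[
C_{12}:\ 0,1,2,0;\qquad C_{13}:\ 0,1,2,3,0;\qquad C_{23}:\ 0,2,4,1,3,0 .
\]
By \eqref{eq:count}, the window lemma at $x=0$ asserts that $U(C_{12})\ge\frac32$, or $U(C_{13})\ge2$, or $U(C_{23})\ge\frac52$. Parity gives only $U\ge1,0,1$. To couple the three cycles, record for each the net number of steps of length $1,2,3$:
\[
w_{12}=(2,-1,0),\qquad w_{13}=(3,0,-1),\qquad w_{23}=(0,3,-2).
\]
These vectors satisfy $3w_{12}-2w_{13}+w_{23}=0$. Suppose that a linear function takes integer values $x,y,z$ at $w_{12},w_{13},w_{23}$ that have the parity of the lengths $3,4,5$ and satisfy $U(C_{12})\ge|x|$, $U(C_{13})\ge|y|$, $U(C_{23})\ge|z|$. If $|x|<\frac32$ and $|y|<2$, then $x=\pm1$ and $y=0$, so $3x-2y+z=0$ gives $|z|=3$. One of the three inequalities holds: linearity supplies what parity lacks.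

A linear function of this kind arises by giving each uncovered edge a sign. We work in the graph on $\{0,\dots,5\}$, which has $5+4+3=12$ edges, and take $A\cap[0,6)=\{0,4\}$. The uncovered edges are $12,13,23,25,35$. For an edge $yz$ with $y<z$, let $\omega_{yz}$ be the weight of the step $y\to z$ and $-\omega_{yz}$ the weight of the step $z\to y$; we require $\omega_{yz}=\pm1$ on uncovered edges and $\omega_{yz}=0$ on covered edges. The total weight of a walk should not change when two consecutive steps are interchanged, so the two ways from $h$ to $h+a_i+a_j$ must have the same weight. The graph contains six such squares: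
\[
\begin{array}{lll}
1\to2\to4,\quad 1\to3\to4 &:& \omega_{12}=\omega_{13}\\
0\to1\to3,\quad 0\to2\to3 &:& \omega_{13}=\omega_{23}\\
2\to3\to5,\quad 2\to4\to5 &:& \omega_{23}=-\omega_{35}\\
0\to2\to5,\quad 0\to3\to5 &:& \omega_{35}=\omega_{25}\\
1\to2\to5,\quad 1\to4\to5 &:& \omega_{25}=-\omega_{12}\\
0\to1\to4,\quad 0\to3\to4 &:& 0=0 .
\end{array}
\]
Each unknown occurs in exactly two equations, so the equations form a closed chain, and the chain is consistent: $\omega_{12}=\omega_{13}=\omega_{23}=1$, $\omega_{25}=\omega_{35}=-1$. The total weights of $C_{12},C_{13},C_{23}$ are $1,2,1$. They satisfy $3\cdot1-2\cdot2+1=0$, and they are the scalar products of $w_{12},w_{13},w_{23}$ with the odd vector $u=(1,1,1)$. Here $M(u)=\max(\frac13,\frac24,\frac15)=\frac12=1-2\kappa$, attained by the window $[0,4)$.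

Figure~\ref{fig:tiling} explains why the chain closes up. The six squares tile the plane periodically, each edge lies between two of them, and the chain is a curve that crosses the uncovered edges. The weight of a step is $+1$ or $-1$ according as the curve crosses it from right to left or from left to right, and the weights cancel around a tile because the curve leaves each tile as often as it enters.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x={(1.3cm,0cm)},y={(-0.65cm,1.126cm)}]
\clip (-0.33cm,-0.45cm) rectangle (9.42cm,3.83cm);
\foreach \m in {-2,...,3} \foreach \n in {-3,...,4} {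
  \begin{scope}[shift={(6*\m-2*\n,\n)}]
  \draw[gray] (0,0)--(1,0) (3,0)--(5,0) (0,0)--(0,1) (2,0)--(2,1)
              (0,0)--(-1,-1) (1,0)--(0,-1);
  \draw[very thick] (1,0)--(3,0) (1,0)--(1,1) (3,0)--(3,1) (2,0)--(1,-1);
  \draw[thick,dashed,->] (1.25,-1)--(1.5,-0.5)--(1.5,0)--(1,0.5)
              --(0.5,1)--(1,1.5)--(1.25,2);
  \end{scope}}
\foreach \m in {-1,...,2} \foreach \n in {0,...,3} {
  \foreach \h in {1,2,3,5}
    \node[circle,draw,fill=white,inner sep=1.5pt] at (6*\m-2*\n+\h,\n) {\small$\h$};
  \foreach \h in {0,4}
    \node[circle,draw,fill=black,text=white,inner sep=1.5pt] at (6*\m-2*\n+\h,\n) {\small$\h$};}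
\end{tikzpicture}
\caption{The distance graph of $D=\{1,2,3\}$ on $\{0,\dots,5\}$, unfolded to a periodic tiling. A step to the right, up-left or down-left adds $1$, $2$ or $3$ to the label; segments along which the sum would exceed $5$ are erased. The independent set $\{0,4\}$ is black, edges meeting it are thin, and edges missing it are thick. The dashed curves cross exactly the thick edges and leave each tile as often as they enter it.}
\label{fig:tiling}
\end{figure}

\section{A periodic tiling by parallelograms}\label{sec:tiling}

In this section and the next, $D=\{a_1,a_2,a_3\}$ with $\gcd(a_1,a_2,a_3)=1$, and $\{i,j,k\}=\{1,2,3\}$. Put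
\[
\mathbf a=(a_1,a_2,a_3),\qquad N=a_1+a_2+a_3,\qquad \mathbf 1=(1,1,1),\qquad \Lambda=\{\lambda\in\mathbb{Z}^3:\mathbf a\cdot\lambda=0\},
\]
and let $G_N$ be the subgraph of $G(\mathbb{Z},D)$ induced on $[0,N)$. It contains the window cycles in $[0,a_i+a_j)$ for all three pairs. Each step of a walk in $G_N$ is $\pm a_i$ for a unique $i$, because the $a_i$ are distinct. The \emph{step vector} $\lambda(C)\in\mathbb{Z}^3$ of a closed walk $C$ has as $i$th entry the number of steps $+a_i$ minus the number of steps $-a_i$. Since the walk closes, $\lambda(C)\in\Lambda$.

We need a planar picture in which every edge of $G_N$ lies between exactly two squares. Let $\varepsilon_1=(1,0)$, $\varepsilon_2=(0,1)$, $\varepsilon_3=(-1,-1)$, so that $\varepsilon_1+\varepsilon_2+\varepsilon_3=0$. The \emph{segments} $[p,p+\varepsilon_i]$, $p\in\mathbb{Z}^2$, cut each unit square along a diagonal and so triangulate the plane. (Figure~\ref{fig:tiling} is drawn after a linear map of positive determinant that makes the triangles equilateral.) The triangles are $\{p,p+\varepsilon_1,p+\varepsilon_1+\varepsilon_2\}$ and $\{p,p+\varepsilon_2,p+\varepsilon_1+\varepsilon_2\}$;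 one can go around each of them by the steps $+\varepsilon_1,+\varepsilon_2,+\varepsilon_3$ in some order. The segment $[p,p+\varepsilon_k]$ is a side of two triangles, one on each side of it, with third vertices $p+\varepsilon_k+\varepsilon_i$ and $p+\varepsilon_k+\varepsilon_j$.

Define the \emph{label} $h(p)\in[0,N)$ of $p=(x,y)\in\mathbb{Z}^2$ as the residue of $a_1x+a_2y$ modulo $N$. Since $-a_1-a_2\equiv a_3$, we have $h(p+\varepsilon_i)\equiv h(p)+a_i\pmod N$ for $i=1,2,3$. The segment $[p,p+\varepsilon_i]$ \emph{wraps} if $h(p)+a_i\ge N$, in which case $h(p+\varepsilon_i)=h(p)+a_i-N$. Otherwise $h(p+\varepsilon_i)=h(p)+a_i$, and we call the segment an \emph{edge}; its labels form an edge of $G_N$.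

\begin{lemma}\label{lem:tiling}
Every triangle has exactly one wrapping side. Erasing the wrapping segments merges the triangles in pairs into parallelograms, called tiles, with vertices $q,\ q+\varepsilon_i,\ q+\varepsilon_j,\ q+\varepsilon_i+\varepsilon_j$. The four sides of a tile are edges, every edge borders exactly two tiles, one on each side, and any two points of $\mathbb{Z}^2$ are joined by a walk along edges.
\end{lemma}

\begin{proof}
Going once around a triangle adds $a_1+a_2+a_3=N$ to the label and subtracts $N$ for each wrapping side. The label returns to its value, so exactly one side wraps. This is the reason for the choice of the window length $N$. A wrapping segment $[p,p+\varepsilon_k]$ is therefore the unique wrapping side of both of its triangles. With $q=p+\varepsilon_k$, their union has vertices $q$, $q+\varepsilon_i$, $q+\varepsilon_j$ and $p=q+\varepsilon_i+\varepsilon_j$, and its four sides do not wrap. Each triangle belongs to exactly one tile. The two triangles at an edge belong to different tiles, since the two triangles of one tile share the wrapping segment. Finally, the triangulation is connected, and in a walk along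 segments each wrapping segment can be replaced by the other two sides of one of its triangles.
\end{proof}

Next we describe the periods. Let $\pi:\mathbb{Z}^3\to\mathbb{Z}^2$ be the homomorphism with $\pi(e_i)=\varepsilon_i$, where $e_1,e_2,e_3$ is the standard basis. It is onto, its kernel is $\mathbb{Z}\mathbf 1$, and $h(\pi(w))\equiv\mathbf a\cdot w\pmod N$. Let $L=\{p\in\mathbb{Z}^2:h(p)=0\}$, a subgroup of $\mathbb{Z}^2$. Translation by an element of $L$ preserves labels, hence maps edges to edges and tiles to tiles.

\begin{lemma}\label{lem:periods}
\begin{enumerate}
\item[(a)] Every integer in $[0,N)$ is a label, and $L$ has index $N$ in $\mathbb{Z}^2$.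
\item[(b)] $\pi$ maps $\Lambda$ isomorphically onto $L$.
\item[(c)] Every closed walk $C$ in $G_N$ is the sequence of labels of a walk along edges from some point $p_0$ to $p_0+\pi(\lambda(C))$.
\item[(d)] Every $\lambda\in\Lambda$ is the step vector of a closed walk in $G_N$.
\item[(e)] Two different sides of a tile are not congruent modulo $L$, and the two tiles at an edge are not congruent modulo $L$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The image of the homomorphism $h:\mathbb{Z}^2\to\mathbb{Z}/N\mathbb{Z}$ contains $a_1,a_2,a_3$, hence $1$, because the gcd is $1$.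

(b) We have $\pi(\Lambda)\subseteq L$, and $\Lambda\cap\mathbb{Z}\mathbf 1=0$ because $\mathbf a\cdot\mathbf 1=N\ne0$. If $p=\pi(w)\in L$, then $\mathbf a\cdot w=sN$ for an integer $s$, and $w-s\mathbf 1\in\Lambda$ maps to $p$.

(c) Choose $p_0$ with label $y_0$ by (a), and copy each step $\pm a_i$ as a step $\pm\varepsilon_i$. Suppose $h(p)=y$. If the walk goes from $y$ to $y+a_i<N$, then $[p,p+\varepsilon_i]$ is an edge and $h(p+\varepsilon_i)=y+a_i$. If it goes to $y-a_i\ge0$, then $h(p-\varepsilon_i)=y-a_i$ and $[p-\varepsilon_i,p]$ is an edge. The total displacement is $\pi(\lambda(C))$.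

(d) By Lemma~\ref{lem:tiling} there is a walk along edges from $0$ to $\pi(\lambda)$. Its labels form a closed walk $C$ in $G_N$ with $\pi(\lambda(C))=\pi(\lambda)$, so $\lambda(C)=\lambda$ by (b).

(e) A translation carrying a side of a tile to another side of it is $\pm\varepsilon_i$ for some $i$, and $\pm a_i\not\equiv0\pmod N$. If tiles $Q$ and $Q+p$ with $0\ne p\in L$ both had the side $E$, then $E$ and $E-p$ would be different sides of $Q$ that are congruent modulo $L$.
\end{proof}

Modulo $L$ the tiling is a drawing of $G_N$ on the torus $\mathbb{R}^2/L$, with $N$ vertices, $\sum_i(N-a_i)=2N$ edges, and $N$ tiles formed from $2N$ triangles; the step vector records how a closed walk winds around the torus.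

\section{Signs on the uncovered edges}\label{sec:signs}

\begin{proposition}\label{prop:signs}
Let $\gcd(a_1,a_2,a_3)=1$ and let $A$ be a $D$-set. There is an odd vector $u\in\mathbb{Z}^3$ such that every closed walk $C$ in $G_N$ satisfies $U(C)\ge|u\cdot\lambda(C)|$.
\end{proposition}

\begin{proof}
Call an edge of the tiling covered or uncovered according to its labels; this is invariant under $L$.

\emph{Arrows.} We have to choose signs on all uncovered edges that cancel around all tiles at once. Because each edge borders exactly two tiles, this is a question about orienting a graph. Let $\Gamma$ be the multigraph whose nodes are the tiles modulo $L$ and whose links are the uncovered edges modulo $L$, each joining the classes of the two tiles that it borders. It is finite by Lemma~\ref{lem:periods}(a). By Lemma~\ref{lem:periods}(e) it has no loops, and the degree of a node is the number of uncovered sides of the tile. The labels around a tile form a closed walk of length $4$, so by \eqref{eq:count} this number is $0$, $2$ or $4$. A finite multigraph with all degrees even has an orientation in which every node has equal in-degree and out-degree: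 as long as links remain, they contain a cycle; orient it cyclically and remove it, which keeps all degrees even. Fix such an orientation of $\Gamma$. If $E$ is an uncovered edge between tiles $Q$ and $Q'$ and its link points from the class of $Q$ to the class of $Q'$, draw an arrow across $E$ from $Q$ into $Q'$. The arrows are invariant under $L$, and every tile is entered by as many arrows as leave it.

\emph{Weights.} For a step $p\to p'$ along an edge, let $\omega(p\to p')$ be $0$ if the edge is covered, $+1$ if the arrow enters the tile to the left of the step, and $-1$ if it enters the tile to the right. Then $\omega(p'\to p)=-\omega(p\to p')$. Going counterclockwise around a tile keeps the tile on the left, so the sum of $\omega$ around it is the number of arrows entering minus the number leaving, which is $0$. Hence the two two-step paths from $q$ to $q+\varepsilon_i+\varepsilon_j$ along the boundary of a tile have the same weight. Assign this common value to the step from $q$ to $q+\varepsilon_i+\varepsilon_j$ along the wrapping diagonal, and its negative to the reverse step. Now $\omega$ is defined on all segments, is antisymmetric and $L$-invariant,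 and sums to $0$ around every triangle.

\emph{A potential.} Let $f(x,y)$ be the sum of $\omega$ along the straight path from $(0,0)$ to $(x,0)$ followed by the straight path to $(x,y)$. We claim that $f(p')-f(p)=\omega(p\to p')$ for every step along a segment. For vertical steps this is the definition. For the step from $(x,y)$ to $(x+1,y)$, the claim says that $\omega$ sums to $0$ around the rectangle with corners $(x,0)$, $(x+1,0)$, $(x+1,y)$, $(x,y)$; this sum is the sum over the $2|y|$ triangles inside, since interior segments cancel by antisymmetry. A diagonal step is the third side of a triangle with one horizontal and one vertical side.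

\emph{Periods.} For $\lambda\in\Lambda$, the function $p\mapsto f(p+\pi(\lambda))-f(p)$ does not change along any segment, by the invariance of $\omega$. So it is a constant $\psi(\lambda)\in\mathbb{Z}$. Moving from $p$ to $p+\pi(\lambda)$ and then to $p+\pi(\lambda)+\pi(\lambda')$ shows that $\psi:\Lambda\to\mathbb{Z}$ is a homomorphism. Let $C$ be a closed walk in $G_N$ of length $\ell$. Lift it by Lemma~\ref{lem:periods}(c); then $\psi(\lambda(C))$ is the sum of $\omega$ over its steps, which consists of $U(C)$ terms $\pm1$ and zeros. Therefore
\begin{equation}\label{eq:psi}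
U(C)\ge|\psi(\lambda(C))|,\qquad \psi(\lambda(C))\equiv U(C)\equiv\ell\equiv\mathbf 1\cdot\lambda(C)\pmod2 .
\end{equation}
The second congruence is \eqref{eq:count}, and the third holds because each step changes one entry of the step vector by $\pm1$. By Lemma~\ref{lem:periods}(d), $\psi(\lambda)\equiv\mathbf 1\cdot\lambda\pmod 2$ for all $\lambda\in\Lambda$.

\emph{The odd vector.} It remains to extend $\psi$ to $\mathbb{Z}^3$ and keep this congruence. Since the gcd is $1$, there is $v\in\mathbb{Z}^3$ with $\mathbf a\cdot v=1$. For $w\in\mathbb{Z}^3$ the vector $w-(\mathbf a\cdot w)v$ lies in $\Lambda$, so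
\[
\Psi(w)=\psi\bigl(w-(\mathbf a\cdot w)v\bigr)+(\mathbf a\cdot w)(\mathbf 1\cdot v)
\]
defines a homomorphism $\mathbb{Z}^3\to\mathbb{Z}$ that agrees with $\psi$ on $\Lambda$, and
\[
\Psi(w)\equiv\mathbf 1\cdot w-(\mathbf a\cdot w)(\mathbf 1\cdot v)+(\mathbf a\cdot w)(\mathbf 1\cdot v)=\mathbf 1\cdot w\pmod 2 .
\]
So $u_i=\Psi(e_i)$ is odd for each $i$, and $\psi(\lambda)=u\cdot\lambda$ on $\Lambda$. The inequality in \eqref{eq:psi} is the assertion.
\end{proof}

\section{Proofs of the main results}\label{sec:proofs}

\begin{proof}[Proof of Proposition~\ref{prop:window}]
Replacing $A$ by $A-x$, we may take $x=0$. Let $u$ be the odd vector of Proposition~\ref{prop:signs}. By Lemma~\ref{lem:odd}(a) there is a pair $i\ne j$ with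
\[
|u_ia_j-u_ja_i|\ge(1-2\kappa)(a_i+a_j).
\]
Let $c=\gcd(a_i,a_j)$. By Lemma~\ref{lem:cycles}, the window $W=[0,a_i+a_j)\subset[0,N)$ is partitioned into $c$ window cycles $C$ of length $\ell=(a_i+a_j)/c$, each with step vector $(a_je_i-a_ie_j)/c$. By \eqref{eq:count} and Proposition~\ref{prop:signs}, each of them satisfies
\[
2|A\cap C|=\ell-U(C)\le\ell-\frac{|u_ia_j-u_ja_i|}{c}\le\ell-(1-2\kappa)\ell=2\kappa\ell .
\]
Summing over the $c$ cycles gives $|A\cap W|\le\kappa(a_i+a_j)$.
\end{proof}

\begin{remark}\label{rem:hyp}
The proof sees only $A\cap[x,x+N)$. Independence of $A$ enters through \eqref{eq:count}, which makes the degrees in $\Gamma$ even and the entries of $u$ odd. The number of distances does not matter in Lemma~\ref{lem:odd}; it enters in Lemma~\ref{lem:tiling}, where each edge borders exactly two tiles, so that the sign conditions become the balance of an orientation. The condition on the gcd is used in Lemma~\ref{lem:periods}(a) and in the choice of $v$, and the window lemma fails without it, because different residue classes may need different windows. For $D=\{2,10,12\}$ we have $\kappa=\frac27$ by Example~\ref{ex:156} and rescaling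 $t$. Placing the two sets of that example on the even and the odd integers gives the $D$-set $\{0,4,8\}\cup\{1,7,15,21\}$, which has $5>\frac{24}7$, $5>4$ and $7>\frac{44}7$ elements in $[0,12)$, $[0,14)$ and $[0,22)$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose first that $g=1$. The bound is trivial for empty $I$, so let $I=[x,x+m)$ with $m\ge1$. Put $x_0=x$, and apply Proposition~\ref{prop:window} repeatedly to obtain consecutive windows $[x_r,x_{r+1})$, each of length at most $a_2+a_3$ and each containing at most $\kappa(x_{r+1}-x_r)$ elements of $A$. Stop as soon as the windows cover $I$. The last window starts at a point at most $x+m-1$, so the total length is at most $m-1+a_2+a_3$, and $|A\cap I|\le\kappa(m+a_2+a_3-1)$.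

For general $g$, let $D'=\{a_1/g,a_2/g,a_3/g\}$. Replacing $t$ by $gt$ shows $\kappa(D')=\kappa(D)$. For $0\le s<g$, the set $A_s=\{y\in\mathbb{Z}:gy+s\in A\}$ is a $D'$-set, and $I_s=\{y\in\mathbb{Z}:gy+s\in I\}$ is an interval of consecutive integers, with $\sum_s|I_s|=|I|$. The first case gives
\[
|A\cap I|=\sum_{s=0}^{g-1}|A_s\cap I_s|\le\kappa\Bigl(|I|+g\Bigl(\frac{a_2+a_3}{g}-1\Bigr)\Bigr)=\kappa\,(|I|+a_2+a_3-g).
\]
Taking $I=[-n,n]$ and letting $n\to\infty$ gives $\bar\delta(A)\le\kappa$. So $\mu(D)\le\kappa(D)$, and Proposition~\ref{prop:lower} gives equality.
\end{proof}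

\begin{proof}[Proof of Theorem~\ref{thm:comp}]
(1) By Theorem~\ref{thm:main}, $\mu(D)=\kappa(D)$, and by Lemma~\ref{lem:odd}(b) the value $\kappa(D)$ is attained at some $t=m/(d+d')$. Since $\min_{d\in D}\|td\|$ has period $1$ in $t$, only $0\le m<d+d'$ need be considered.

(2) Write $\kappa=\kappa(D)$. We show $1/\kappa\le\chi_f\le\chi_c\le1/\kappa$.

Let $t$ attain $\kappa$. The map $x\mapsto tx/\kappa$ to the circle $\mathbb{R}/(1/\kappa)\mathbb{Z}$ sends integers that differ by $d\in D$ to points at circular distance $\|td\|/\kappa\ge1$. So $\chi_c\le1/\kappa$.

Consider a map to a circle of length $r$ as in the definition of $\chi_c$; here $r\ge2$, since two points lie at circular distance at least $1$. Two points of a half-open arc of length $1$ are at distance less than $1$, so the preimage of such an arc is independent. If the arc is placed uniformly at random, its preimage contains each vertex with probability $1/r$. So $\chi_f\le\chi_c$.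

Let $A$ be a random independent set containing each vertex with probability at least $p$, and let $I$ consist of $m$ consecutive integers. The expectation of $|A\cap I|$ is at least $pm$, and by Theorem~\ref{thm:main} it is at most $\kappa(m+a_2+a_3-g)$. Letting $m\to\infty$ gives $p\le\kappa$. So $\chi_f\ge1/\kappa$.

(3) The cases $k=1,2$ are Proposition~\ref{prop:two}, the case $k=3$ is Theorem~\ref{thm:main}, and Proposition~\ref{prop:four} shows that the statement is false for every $k\ge4$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{survey}
\emph{From rainbow to the lonely runner: a survey on coloring parameters of distance graphs},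
\texttt{https://www.projecteuclid.org/download/pdf\_1/euclid.twjm/1500404981}.

\end{thebibliography}
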